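\title{Curl eigenfields on the round three-sphere engender every overtwisted contact structure}

\begin{abstract}
A nowhere vanishing vector field $V$ on the round sphere $\mathbb S^3$ with $\operatorname{curl}V=\lambda V$, $\lambda\neq0$, is orthogonal to a contact structure. We show that every overtwisted contact structure on $\mathbb S^3$, positive or negative, arises in this way up to an orientation-preserving diffeomorphism, and for infinitely many $\lambda$. The fields have polynomial coefficients and are invariant under the rotations fixing a great circle. Such a field is determined by a function $w$ on a hemisphere. Its contact structure is overtwisted as soon as $w$ changes sign, and its Hopf invariant is $-\chi(\{w\le0\})$. An explicit family built from Legendre and Chebyshev polynomials realizes every integer, and Eliashberg's classification of overtwisted structures completes the proof.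
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb S^3=\{(z_1,z_2)\in\mathbb C^2:|z_1|^2+|z_2|^2=1\}$, $z_j=x_j+iy_j$, carry the round metric $g$ induced from $\mathbb R^4$ and the standard orientation, as the boundary of the unit ball. For a vector field $V$ with dual $1$-form $\alpha=V^\flat$, curl and divergence are defined by $(\operatorname{curl}V)^\flat=*d\alpha$ and $(\operatorname{div}V)\,\mathrm{vol}_g=d{*}\alpha$. The field $V$ is a \emph{Beltrami field} if $\operatorname{div}V=0$ and $\operatorname{curl}V=fV$ for a smooth function $f$. It is a \emph{curl eigenfield} if $f\equiv\lambda$ is constant. For $\lambda\ne0$ the equation $\operatorname{curl}V=\lambda V$ alone forces $\operatorname{div}V=0$, because then $*\alpha=\lambda^{-1}d\alpha$ is closed.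

Suppose that neither $V$ nor $f$ vanishes anywhere. From $d\alpha=f\,{*}\alpha$ we get
\[
\alpha\wedge d\alpha=f|V|^2\,\mathrm{vol}_g\neq0 ,
\]
so the plane field $\xi_V=\ker\alpha=V^\perp$ is a contact structure, positive if $f>0$ and negative if $f<0$. It is called the contact structure \emph{engendered} by $V$. The basic example is the Hopf field $R=(iz_1,iz_2)$. Its dual form is $\sum_j(x_j\,dy_j-y_j\,dx_j)$, whose differential at $(1,0)$ restricts to $2\,dx_2\wedge dy_2=2{*}dy_1$. By $U(2)$-invariance $\operatorname{curl}R=2R$ everywhere, and $\xi_R$ is the standard tight contact structure, the field of complex lines tangent to $\mathbb S^3$. The question of this paper, posed in \cite{problem}, concerns the other contact structures.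

\medskip
\noindent\textbf{Problem.} \emph{Is every overtwisted contact structure $\xi$ on $\mathbb S^3$, positive or negative, contactomorphic by an orientation-preserving diffeomorphism to $\xi_V$ for some nonvanishing Beltrami field $V$ on $(\mathbb S^3,g)$ with nowhere vanishing factor $f$?}
\medskip

The content of the problem is that the metric is fixed. If the metric may be chosen, there is nothing to prove: given a positive contact form $\alpha$, take a metric in which the Reeb field of $\alpha$ is a unit normal to $\ker\alpha$ and $d\alpha$ is the area form of $\ker\alpha$; then $*d\alpha=\alpha$. On the round sphere, by contrast, the curl eigenfields with a given eigenvalue $\lambda$ are eigenfields of the Hodge Laplacian and form a finite-dimensional space. In these spaces we have to find fields without zeros in each of the infinitely many homotopy classes of nonvanishing vector fields, which are indexed by the Hopf invariant $\mathcal H\in\mathbb Z$ (Section~\ref{sec:prelim}; $\mathcal H(R)=0$). The sign of $\lambda$ breaks the mirror symmetry of the sphere, so one might guess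 that for $\lambda>0$ only one sign of $\mathcal H$ occurs. The simplest examples support this guess: the most symmetric fields of our construction give only $\mathcal H\in\{0,-1\}$ (Remark~\ref{rem:torus}), and the first family in Corollary~\ref{cor:exist} gives only $\mathcal H<0$. Nevertheless all integers occur.

\begin{theorem}\label{thm:A}
For every overtwisted contact structure $\xi$ on $\mathbb S^3$, positive or negative, there is a nonvanishing vector field $V$ with $\operatorname{curl}V=\lambda V$, $\lambda\neq0$ constant, such that $\xi_V$ is contactomorphic to $\xi$ by an orientation-preserving diffeomorphism. The field $V$ can be taken with polynomial coefficients and invariant under the rotations fixing a great circle.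
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\xi$ be a positive overtwisted contact structure on $\mathbb S^3$ with $\mathcal H(\xi)=H$. For every integer $\ell\ge\max\{0,-\frac{H+1}2\}$, the structure $\xi$ is isotopic to $\xi_V$ for some nonvanishing curl eigenfield $V$ with eigenvalue
\[
\lambda=6+2H+8\ell ,
\]
and if $H\le-1$ the same holds for $\lambda=2-2H$. Thus infinitely many eigenvalues occur for each overtwisted structure. Moreover, every contact structure on $\mathbb S^3$, tight or overtwisted, is contactomorphic by an orientation-preserving diffeomorphism to one engendered by a curl eigenfield.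
\end{theorem}

By Eliashberg's classification, a positive overtwisted structure is determined up to isotopy by its Hopf invariant. So the task is to construct, for each integer, one eigenfield with $\lambda>0$ that has no zeros, engenders an overtwisted structure, and has that Hopf invariant. After an example (Section~\ref{sec:example}) we impose a circle symmetry, which reduces the curl equation to a scalar equation for a function $w$ on a hemisphere $D$. All three requirements become conditions on the sign of $w$ (Sections~\ref{sec:symmetric} and~\ref{sec:hopf}); in particular $\mathcal H(V)=-\chi(N)$ with $N=\{w\le0\}$. In Sections~\ref{sec:family} and~\ref{sec:count} we write down solutions for which $N$ is a sublevel set of a sum of two functions of one variable, and we compute $\chi(N)$ by counting critical points.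

\section{Contact structures and the Hopf invariant}\label{sec:prelim}

\subsection*{Contact structures}
A plane field $\xi=\ker\alpha$ on an oriented $3$-manifold is a \emph{positive} (\emph{negative}) contact structure if $\alpha\wedge d\alpha$ is a positive (negative) volume form; replacing $\alpha$ by $\varphi\alpha$ multiplies $\alpha\wedge d\alpha$ by $\varphi^2$, so the sign depends only on $\xi$. An \emph{overtwisted disk} is a smoothly embedded closed disk $\Delta$ with $T_p\Delta=\xi_p$ for all $p\in\partial\Delta$; its boundary is then a Legendrian unknot with Thurston--Bennequin invariant $0$. A contact structure is \emph{overtwisted} if it contains an overtwisted disk, and \emph{tight} otherwise. Two contact structures are \emph{isotopic} if a diffeomorphism isotopic to the identity maps one to the other. We use two results of Eliashberg, the second only for the last sentence of Theorem~\ref{thm:B}.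

\begin{theorem}[\cite{El89}]\label{thm:El89}
Two positive co-oriented overtwisted contact structures on a closed oriented $3$-manifold that are homotopic as co-oriented plane fields are isotopic.
\end{theorem}

\begin{theorem}[\cite{El92}]\label{thm:El92}
The positive tight contact structure on $\mathbb S^3$ is unique up to isotopy.
\end{theorem}

\subsection*{Notation on the sphere}
Let $\phi_j=\arg z_j$, and let $X_1=(iz_1,0)$ and $X_2=(0,iz_2)$ be the generators $\partial_{\phi_1},\partial_{\phi_2}$ of the two coordinate rotations. They are orthogonal, $R=X_1+X_2$, and $X_j^\flat=x_j\,dy_j-y_j\,dx_j=|z_j|^2d\phi_j$. The flow of $X_1$ fixes the \emph{axis} $A=\{z_1=0\}$ pointwise and rotates the \emph{core} $C=\{z_2=0\}$. Put $E_2=(-\bar z_2,\bar z_1)$ and $E_3=iE_2$. The vector $E_2$ has length $1$ and is Hermitian orthogonal to $z$, so $(R,E_2,E_3)$ is an orthonormal frame of $T\mathbb S^3$. It is positive, since at $(1,0)$ it equals $(\partial_{y_1},\partial_{x_2},\partial_{y_2})$.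

\subsection*{Linking numbers}
For disjoint oriented links $K,L\subset\mathbb S^3$, the linking number $\mathrm{lk}(K,L)$ is the intersection number of $L$ with an oriented surface bounded by $K$. It is symmetric, additive over components, changes sign when one orientation is reversed, and depends only on the homology class of $L$ in $\mathbb S^3\setminus K$. If $K$ is a knot with oriented tangent $\tau$, a \emph{positive meridian} is the boundary of a small transverse disk oriented by $(n_1,n_2)$ with $(\tau,n_1,n_2)$ positive; it has linking number $+1$ with $K$. For example, orient $C$ by $X_1$ and $A$ by $X_2$. The $X_2$-orbits through $(\rho,\sqrt{1-\rho^2})$, $0\le\rho<1$, deform $A$ to a positive meridian of $C$, so $\mathrm{lk}(C,A)=1$.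

\subsection*{The Hopf invariant}
Let $\Phi:\mathbb S^3\to\mathbb S^2$ be smooth. The preimage of a regular value is a link, oriented so that a tangent vector $\tau$ is positive if $(\tau,n_1,n_2)$ is a positive basis whenever $(d\Phi\,n_1,d\Phi\,n_2)$ is one. The \emph{Hopf invariant} $\mathcal H(\Phi)$ is the linking number of the preimages of two distinct regular values. It does not depend on the values, it is a homotopy invariant, and it gives a bijection $[\mathbb S^3,\mathbb S^2]=\pi_3(\mathbb S^2)\to\mathbb Z$. Reversing the orientation of $\mathbb S^2$ reverses both links, so $\mathcal H$ does not depend on that orientation, and $\mathcal H(-\Phi)=\mathcal H(\Phi)$.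

We regard $\mathbb S^2$ as the unit sphere in $\mathbb R\times\mathbb C$, with coordinates $(a,\eta)$. A nonvanishing vector field $V$ and a positive orthonormal frame $(W_1,W_2,W_3)$ define the map
\begin{equation}\label{eq:Phi}
\Phi=|V|^{-1}\bigl(\langle V,W_1\rangle,\ \langle V,W_2\rangle+i\langle V,W_3\rangle\bigr).
\end{equation}
We let $\mathcal H(V)$ be the Hopf invariant of $\Phi$ for the frame $(R,E_2,E_3)$. Deforming $V$ through nonvanishing fields, or the frame through positive orthonormal frames, changes $\Phi$ by a homotopy and leaves $\mathcal H$ fixed. Every plane field $\xi$ on $\mathbb S^3$ is co-orientable, since $\mathbb S^3$ is simply connected, and we define $\mathcal H(\xi)$ as $\mathcal H$ of a unit normal; the two normals give the same number. Co-oriented plane fields correspond to maps $\mathbb S^3\to\mathbb S^2$, so they are homotopic if and only if their Hopf invariants agree. With Theorem~\ref{thm:El89} we conclude: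
\begin{equation}\label{eq:classif}
\text{positive overtwisted structures on $\mathbb S^3$ with the same $\mathcal H$ are isotopic.}
\end{equation}

\section{An overtwisted eigenfield with eigenvalue $4$}\label{sec:example}

Let $s=|z_1|^2$ and
\[
V=(2-3s)X_1+(1-3s)X_2,\qquad \alpha=V^\flat=(2s-3s^2)\,d\phi_1+(1-4s+3s^2)\,d\phi_2 .
\]
Off $A\cup C$ the coframe $\bigl(\sqrt s\,d\phi_1,\ -ds/2\sqrt{s(1-s)},\ \sqrt{1-s}\,d\phi_2\bigr)$ is orthonormal. It is positive, because near $C$ it is approximately $(d\phi_1,\ d|z_2|,\ |z_2|\,d\phi_2)$. Hence $*(ds\wedge d\phi_1)=2(1-s)\,d\phi_2$ and $*(ds\wedge d\phi_2)=-2s\,d\phi_1$, and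
\[
*d\alpha=2(1-s)(2-6s)\,d\phi_2-2s(6s-4)\,d\phi_1=4\alpha .
\]

\emph{No zeros.} On $A$ we have $V=X_2$, on $C$ we have $V=-X_1$, and elsewhere the two coefficients vanish at different values of $s$.

\emph{An overtwisted disk.} Let $\Delta=\{z_2\in\mathbb R_{>0},\ s\le\frac23\}$, a graph over a disk in the $z_1$-plane. Along $\partial\Delta$ the coefficient of $X_1$ vanishes and $V=-X_2$, which is normal to $\Delta$. So $T\Delta=\xi_V$ along $\partial\Delta$.

\emph{The Hopf invariant.} We have $\langle V,R\rangle=(2-3s)s+(1-3s)(1-s)=1-2s$. For a vector $(v_1,v_2)$ the second component in \eqref{eq:Phi} is the Hermitian product $-v_1z_2+v_2z_1$ with $E_2$, so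
\[
\Phi=|V|^{-1}\bigl(1-2s,\ -iz_1z_2\bigr).
\]
The preimages of $(-1,0)$ and $(1,0)$ are $C$ and $A$. On a small disk normal to $C$ the coordinate $z_2$ is positively oriented with respect to $X_1$, and $\eta\circ\Phi$ is to first order a nonzero complex multiple of $z_2$. The same holds on a disk normal to $A$ with $z_1$ and $X_2$. But the coordinate $\eta$ induces opposite orientations of $\mathbb S^2$ at the two poles. So the two preimages are oriented by $\pm X_1$ and $\mp X_2$, and $\mathcal H(V)=-\mathrm{lk}(C,A)=-1$.

Everything here is governed by the coefficient $w=2-3s$ of $X_1$. It is positive on the axis, the overtwisted disk ends where it vanishes, and the region $\{w\le0\}$ is a solid torus whose quotient by the flow of $X_1$ is a disk, of Euler characteristic $1=-\mathcal H(V)$. These facts persist when the symmetry $X_2$ is dropped.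

\section{Eigenfields invariant under a rotation}\label{sec:symmetric}

\subsection*{The quotient}
Write $\rho=|z_1|$ and $z_2=x+iy$. The map $\pi(z_1,z_2)=(x,y,\rho)$ identifies the quotient of $\mathbb S^3$ by the flow of $X_1$ with the closed hemisphere
\[
D=\{(x,y,\rho)\in\mathbb R^3: x^2+y^2+\rho^2=1,\ \rho\ge0\}.
\]
It maps the axis $A$ bijectively to $\partial D$ and the core $C$ to the pole $(0,0,1)$. For $\rho>0$ we have $g=h+\rho^2d\phi_1^2$, where $h$ is the round metric of $D$. Functions and forms on $\operatorname{int}D$ are pulled back by $\pi$, and vector fields are lifted orthogonally to $X_1$, without change of notation. Orient $D$ by the outward normal of the unit sphere. Let $\omega$ be its area form, $Jv=p\times v$ the rotation by $+\pi/2$ in $T_pD$, and $\star$ its Hodge star, so that $(\star\mu)^\sharp=J\mu^\sharp$ and $d{\star}\mu=(\operatorname{div}\mu^\sharp)\,\omega$ for $1$-forms $\mu$. At $(1,0)$ both $\mathrm{vol}_g$ and $\rho\,d\phi_1\wedge\omega$ equal $dy_1\wedge dx_2\wedge dy_2$, so $\mathrm{vol}_g=\rho\,d\phi_1\wedge\omega$ on $\{\rho>0\}$. In the coframe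 formed by $\rho\,d\phi_1$ and a positive orthonormal coframe of $D$ we read off
\begin{equation}\label{eq:stars}
*(d\phi_1\wedge\mu)=\rho^{-1}{\star}\mu,\qquad *\omega=\rho\,d\phi_1 .
\end{equation}

\subsection*{The scalar equation}
An $X_1$-invariant $1$-form on $\{\rho>0\}$ can be written $\alpha=u\,d\phi_1+\beta$ with a function $u=\alpha(X_1)$ and a $1$-form $\beta$ on $\operatorname{int}D$. By \eqref{eq:stars},
\[
*d\alpha=-\rho^{-1}{\star}du+\rho\,(\star d\beta)\,d\phi_1 .
\]
For $\lambda\neq0$, the part of $*d\alpha=\lambda\alpha$ tangent to $D$ says that $\beta=-(\lambda\rho)^{-1}{\star}du$, so $u$ determines $\alpha$. With this $\beta$ we have $\star d\beta=-\lambda^{-1}\operatorname{div}(\rho^{-1}\nabla u)$, and the $d\phi_1$-part reads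
\begin{equation}\label{eq:u}
\Delta u-\rho^{-1}\langle\nabla\rho,\nabla u\rangle+\lambda^2u=0 ,
\end{equation}
with the operators of $(D,h)$. The form $d\phi_1$ is singular on the axis while $\rho^2d\phi_1=X_1^\flat$ is not, so we put $u=\rho^2w$. Then
\begin{align*}
\Delta u&=\rho^2\Delta w+4\rho\langle\nabla\rho,\nabla w\rangle+(2\rho\Delta\rho+2|\nabla\rho|^2)\,w,\\
\rho^{-1}\langle\nabla\rho,\nabla u\rangle&=\rho\langle\nabla\rho,\nabla w\rangle+2|\nabla\rho|^2w .
\end{align*}
The linear function $\rho$ satisfies $\Delta\rho=-2\rho$. Writing $\lambda=k+2$, so that $\lambda^2-4=k(k+4)$, we turn \eqref{eq:u} into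
\begin{equation}\label{eq:w}
\Delta w+3\rho^{-1}\langle\nabla\rho,\nabla w\rangle+k(k+4)\,w=0 .
\end{equation}

\begin{proposition}\label{prop:field}
Let $k\ge0$ be an integer, $\lambda=k+2$, and let $w(x,y,\rho)$ be a polynomial, even in $\rho$, that satisfies \eqref{eq:w} on $\operatorname{int}D$. Put $u=\rho^2w$. There is an $X_1$-invariant vector field $V=wX_1+b$ on $\mathbb S^3$ with polynomial coefficients and $\operatorname{curl}V=\lambda V$, where
\begin{equation}\label{eq:b}
b=-\frac1{\lambda\rho}J\nabla u\quad\text{for }\rho>0,\qquad b=\frac{2w}{\lambda}X_2\quad\text{on }A .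
\end{equation}
The field $V$ vanishes nowhere if and only if $w\ne0$ on $\partial D$ and $dw\neq0$ at every zero of $w$ in $\operatorname{int}D$.
\end{proposition}

\begin{proof}
On $\{\rho>0\}$ let $\alpha=u\,d\phi_1+\beta$ as above; then $*d\alpha=\lambda\alpha$. We must extend $\alpha$ over the axis. First, $u\,d\phi_1=w\,X_1^\flat$. Next,
\[
\beta=-\frac1\lambda\bigl(2w\,{\star}d\rho+\rho\,{\star}dw\bigr)
=-\frac1\lambda\bigl((2w+\rho w_\rho)\,{\star}d\rho+w_x\,\rho\,{\star}dx+w_y\,\rho\,{\star}dy\bigr).
\]
From $(\star\mu)(v)=-\mu(p\times v)$ we get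
\[
\star d\rho=y\,dx-x\,dy,\qquad \rho\,{\star}dx=\rho^2dy-y\,\rho\,d\rho,\qquad \rho\,{\star}dy=x\,\rho\,d\rho-\rho^2dx .
\]
Here $\rho^2=x_1^2+y_1^2$ and $\rho\,d\rho=x_1dx_1+y_1dy_1$. Since $w$ is even in $\rho$, the functions $w,w_x,w_y,\rho w_\rho$ are polynomials in $x,y,\rho^2$. So $\alpha$ is the restriction of a polynomial $1$-form on $\mathbb R^4$, and $V=\alpha^\sharp$, the tangential part of the dual polynomial vector field, has polynomial coefficients. The equation $*d\alpha=\lambda\alpha$ and the invariance extend to $A$ by continuity. Put $b=\beta^\sharp$. On $A$ the quantities $\rho^2$, $\rho\,d\rho$ and $\rho w_\rho$ vanish, which leaves $\beta=\frac{2w}\lambda(x\,dy-y\,dx)=\frac{2w}\lambda X_2^\flat$. This proves \eqref{eq:b}.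

On $A$ we have $V=\frac{2w}\lambda X_2$ with $|X_2|=1$. For $\rho>0$ the vectors $wX_1$ and $b$ are orthogonal, so $V=0$ means $u=0$ and $du=0$, that is, $w=0$ and $dw=0$.
\end{proof}

For $k=0$, $w=1$ the formula for $\beta$ gives $b=X_2$ and $V=R$. For $k=2$, $w=2-3\rho^2$ it gives $b=(1-3\rho^2)X_2$, the field of Section~\ref{sec:example}.

\begin{remark}\label{rem:S5}
Equation \eqref{eq:w} is a spherical harmonic equation in disguise. On $\mathbb S^5\subset\mathbb R^2\times\mathbb R^4$ let $\rho$ be the norm of the second component. The metric is $h+\rho^2g_{\mathbb S^3}$, so the Laplacian of a function of $(x,y,\rho)$ is $\rho^{-3}\operatorname{div}(\rho^3\nabla w)$, the operator in \eqref{eq:w}. The eigenfunctions of eigenvalue $k(k+4)$ on $\mathbb S^5$ are the restrictions of harmonic homogeneous polynomials of degree $k$ on $\mathbb R^6$. Hence $w(-x,-y,0)=(-1)^kw(x,y,0)$. For odd $k$ the function $w$ must vanish somewhere on the circle $\partial D$, and $V$ has a zero on the axis. This is why only even $k$ will be used.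
\end{remark}

If $V$ has no zeros, then $w$ has a constant sign on $\partial D$, and replacing $V$ by $-V$ makes it positive. We call $w$ \emph{admissible} if it is as in Proposition~\ref{prop:field}, $w>0$ on $\partial D$, and $dw\ne0$ at every zero of $w$. Then $\xi_V$ is a positive contact structure, and
\[
N=\{w\le0\}
\]
is a compact surface in $\operatorname{int}D$ with smooth boundary $\{w=0\}$, possibly empty.

\subsection*{Overtwisted disks}
Over a zero of $w$ the $X_1$-orbit is Legendrian, since $\alpha(X_1)=u=0$, and it bounds the disks obtained by rotating arcs that run to the axis. It remains to adjust the direction of the arc at its end.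

\begin{lemma}\label{lem:ot}
If $w$ is admissible and $N\ne\emptyset$, then $\xi_V$ is overtwisted.
\end{lemma}

\begin{proof}
Let $\Omega$ be the component of $\{w>0\}$ that contains $\partial D$. Since $\Omega\neq D$, it has a frontier point $p_0$, and $w(p_0)=0$. Near $p_0$ the set $\{w>0\}$ is one side of the smooth curve $\{w=0\}$, and this side lies in $\Omega$. Since $\Omega\setminus\partial D$ is a connected open surface, there is a smooth embedded arc $\Gamma:[0,1]\to D$ that leaves $\partial D$ along a geodesic orthogonal to $\partial D$, runs in $\Omega\setminus\partial D$ for $0<t<1$, and arrives at $p_0$ with $\Gamma'(1)$ parallel to $\nabla w(p_0)$. The set $\Delta=\pi^{-1}(\Gamma)$ is an embedded disk. It is smooth at its center, where it coincides with a great sphere $\{\phi_2=\text{const}\}$. Along $\partial\Delta$ the tangent plane is spanned by $X_1$ and $\Gamma'(1)$. There $\alpha(X_1)=u=0$ and $\nabla u=\rho^2\nabla w$, so by \eqref{eq:b} the vector $b$ is orthogonal to $\nabla w$ and $\alpha(\Gamma'(1))=\langle b,\Gamma'(1)\rangle=0$. Hence $T\Delta=\xi_V$ along $\partial\Delta$.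
\end{proof}

The hypothesis $N\neq\emptyset$ cannot be dropped: $w=1$ gives the tight structure $\xi_R$.

\begin{remark}
Let the arc arrive at $p_0$ transversely to $\{w=0\}$ but not parallel to $\nabla w$. Then $\alpha|_\Delta$ vanishes only at the center, its kernel is tangent to $\partial\Delta$, and in between it is transverse to the $X_1$-orbits because $\alpha(X_1)=u>0$. So the foliation induced by $\xi_V$ on $\Delta$ has a single singular point and $\partial\Delta$ as its only closed leaf. The lemma therefore also holds when overtwisted disks are defined by this picture.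
\end{remark}

\section{The Hopf invariant as an Euler characteristic}\label{sec:hopf}

We use the Poincar\'e--Hopf theorem in the following form: if a vector field on a compact surface $N$ has finitely many zeros and points outward along $\partial N$, then the indices of its zeros add up to $\chi(N)$.

\begin{proposition}\label{prop:hopf}
If $w$ is admissible, then $\mathcal H(V)=-\chi(N)$.
\end{proposition}

The preimage of $(-1,0)$ under \eqref{eq:Phi} is the set where $V$ is a negative multiple of $W_1$. For $W_1=R$ this set has no simple description in terms of $w$. For the direction $X_1$ it would be the set where $w<0$ and $b=0$, but $X_1$ vanishes on the axis. So we first deform the frame until its first vector is parallel to $X_1$ away from the axis. The other two vectors then turn once, relative to an $X_1$-invariant frame, along each orbit, and this turn produces the linking.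

\begin{proof}
\emph{Step 1: a frame adapted to $X_1$.} Choose $\delta\in(0,1)$ with $w>0$ on $\{\rho\le\delta\}$, and a smooth function $c=c(\rho^2)$ with values in $[0,1]$, equal to $1$ near $\rho=0$ and to $0$ for $\rho\ge\delta$. For $0\le t\le1$ let
\[
R_t=X_1+(1-t+tc)X_2 .
\]
This field has no zeros: $X_1\perp X_2$, and on $A$, where $X_1=0$, it equals $X_2$. Put $n_t=R_t/|R_t|$, so $n_0=R$. Viewing vector fields as $\mathbb R^3$-valued functions by means of $(R,E_2,E_3)$, solve at each point the linear equation $\partial_tW=-\langle W,\partial_tn_t\rangle n_t$ with initial values $E_2$ and $E_3$. Differentiation shows that $\langle W,n_t\rangle$ stays $0$ and that the inner products of the two solutions stay constant. So we obtain a smooth family of positive orthonormal frames from $(R,E_2,E_3)$ to a frame $(n_1,W_2,W_3)$. On $C$ we have $R_t=X_1$ for all $t$, so $W_2=E_2$ there.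

Let $T=\{\rho\ge\delta\}$, a solid torus with core $C$; it contains $\pi^{-1}(N)$ in its interior. On $T$ we have $n_1=X_1/\rho$, and $W_2,W_3$ span the lift of $TD$. The functions $(x,y)$ are positive coordinates on $\operatorname{int}D$; let $(e_1,e_2)$ be the orthonormal frame obtained from their coordinate fields by the Gram--Schmidt process. On $T$ write $W_2=\cos\vartheta\,e_1+\sin\vartheta\,e_2$ and $W_3=JW_2$. On $C$ we have $(e_1,e_2)=(\partial_x,\partial_y)$ and $W_2=(0,\bar z_1)$, so $e^{i\vartheta}=e^{-i\phi_1}$. The map $e^{i\vartheta}e^{i\phi_1}:T\to\mathbb S^1$ is thus constant on the core and has the form $e^{i\vartheta_0}$ with $\vartheta_0:T\to\mathbb R$ smooth. Extend $\vartheta_0$ smoothly to $\mathbb S^3$ and rotate $(W_2,W_3)$ by the angle $-t\vartheta_0$, $0\le t\le1$. After this second deformation $e^{i\vartheta}=e^{-i\phi_1}$ on all of $T$. Let $\Phi$ be the map \eqref{eq:Phi} for the resulting frame; then $\mathcal H(V)=\mathcal H(\Phi)$. With $b_{\mathbb C}=\langle b,e_1\rangle+i\langle b,e_2\rangle$, a function on $\operatorname{int}D$, the second component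 is $e^{-i\vartheta}b_{\mathbb C}$, that is,
\begin{equation}\label{eq:PhiT}
\Phi=|V|^{-1}\bigl(\rho w,\ e^{i\phi_1}b_{\mathbb C}\bigr)\quad\text{on }T .
\end{equation}

\emph{Step 2: nondegenerate zeros of $b$.} On $\partial N$ we have $Jb=\frac1{\lambda\rho}\nabla u=\frac\rho\lambda\nabla w$, which is nonzero and points out of $N$. So the zeros of $b$ in $N$ form a compact subset of $\operatorname{int}N$. Let $\psi$ be a cutoff function supported in $\operatorname{int}N$ and equal to $1$ near these zeros, and let $v\in\mathbb C$ be a regular value of $b_{\mathbb C}|_N$, which exists arbitrarily close to $0$ by Sard's theorem. For small $v$ the zeros of $b_{\mathbb C}-\psi v$ in $N$ lie in the region where $\psi\equiv1$, and they are nondegenerate. Replacing $b_{\mathbb C}$ by $b_{\mathbb C}-t\psi v$, $0\le t\le1$, changes $V=wX_1+b$ only where $w<0$, so it is a homotopy of nonvanishing fields. (The curl equation is lost, but it is no longer needed.) We may thus assume that $b$ has finitely many zeros $p_1,\dots,p_r$ in $N$, nondegenerate, of index $\nu_j=\pm1$, the sign of the Jacobian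 of $b_{\mathbb C}$ at $p_j$. The fields $\cos t\,b+\sin t\,Jb$ have the same zeros, so $Jb$ has the same indices as $b$, and Poincar\'e--Hopf gives $\sum_j\nu_j=\chi(N)$.

\emph{Step 3: two preimages.} On $A$ we have $V=\frac{2w}\lambda X_2$ and $R_1=X_2$, with $w>0$. For $0<\rho<\delta$ both $\langle V,X_1\rangle=w\rho^2$ and $\langle R_1,X_1\rangle=\rho^2$ are positive. So $V$ is never a negative multiple of $R_1$ outside $T$; this is where $w>0$ on $\partial D$ is used. By \eqref{eq:PhiT}, $\Phi^{-1}(-1,0)=\bigcup_jO_j$ with $O_j=\pi^{-1}(p_j)$.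

Use the chart $(a,\eta)\mapsto\eta/|a|$ on $\{a<0\}\subset\mathbb S^2$, and orient $\mathbb S^2$ compatibly with it. Over $\operatorname{int}N$ the map $\Phi$ reads
\[
(\phi_1,p)\longmapsto e^{i\phi_1}g(p),\qquad g=\frac{b_{\mathbb C}}{\rho|w|}.
\]
Since $b_{\mathbb C}(p_j)=0$, we have $dg=db_{\mathbb C}/(\rho|w|)$ at $p_j$. So there are disjoint disks $U_j\ni p_j$ in $\operatorname{int}N$ that $g$ maps diffeomorphically onto a round disk about $0\in\mathbb C$, preserving orientation if $\nu_j=1$ and reversing it if $\nu_j=-1$. On the tube $\pi^{-1}(U_j)$ the restriction of $\Phi$ to each slice $\{\phi_1=\text{const}\}$ is a diffeomorphism onto its image, so $\Phi$ is a submersion there. The complement of the tubes is compact and its image misses $(-1,0)$. Hence for small $\eta_0\ne0$ the values $0$ and $\eta_0$ of the chart are regular, and the preimage of $\eta_0$ is the union of the curves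
\[
O_j'=\bigl\{(\phi_1,p)\in\pi^{-1}(U_j):\ g(p)=\eta_0e^{-i\phi_1}\bigr\}.
\]
Orient $O_j$ and $O_j'$ by increasing $\phi_1$. Both are transverse to the slices, $d\phi_1\wedge\omega$ is positive, and $\Phi$ has Jacobian of sign $\nu_j$ on the slices. So the preimage orientation of $O_j$ and $O_j'$ is $\nu_j$ times this orientation, and
\[
\mathcal H(V)=\sum_{j,l}\nu_j\nu_l\,\mathrm{lk}(O_j,O_l').
\]

\emph{Step 4: linking numbers.} Two distinct $X_1$-orbits over points $p,p'\in\operatorname{int}D$ have linking number $0$: rotating an arc from $p$ to $\partial D$ that avoids $p'$ and ends along a geodesic orthogonal to $\partial D$ gives a disk bounded by the first orbit and disjoint from the second. For $j\neq l$, the curve $O_l'$ is homologous to $O_l$ in the tube over $U_l$, which misses $O_j$, so $\mathrm{lk}(O_j,O_l')=0$. For $j=l$: as $\phi_1$ increases by $2\pi$, the point $g(p)$ winds $-1$ times around $0$, so $p$ winds $-\nu_j$ times around $p_j$. Hence $O_j'$ is homologous in $\pi^{-1}(U_j)\setminus O_j$ to $L-\nu_jM$, where $L$ is a neighboring orbit and $M$ is a positive meridian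 of $O_j$, and $\mathrm{lk}(O_j,O_j')=0-\nu_j$. Therefore $\mathcal H(V)=\sum_j\nu_j^2(-\nu_j)=-\chi(N)$.
\end{proof}

\begin{remark}\label{rem:torus}
If an admissible $w$ depends on $\rho$ alone, as in Section~\ref{sec:example}, then $N$ is a union of concentric annuli and possibly a disk about the pole, so $\mathcal H(V)\in\{0,-1\}$. Other values require giving up the symmetry $X_2$.
\end{remark}

\section{A family of explicit solutions}\label{sec:family}

We need admissible functions $w$ with $N\neq\emptyset$ and prescribed $\chi(N)$: many disks for large positive $\chi$, many holes for large negative $\chi$. To control $\chi(N)$ for all $k$ we want $N$ to be a sublevel set of a function whose critical points we know, and the simplest such functions are sums of two functions of one variable. From now on $k=2q\ge2$ is even, $\lambda=k+2$ and $\kappa=k+1$.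

\subsection*{Separation of variables}
Let $P_\pm=(0,\pm1,0)\in\partial D$. On $D\setminus\{P_\pm\}$ use polar coordinates about $P_+$:
\[
y=\cos\sigma,\qquad x=\sin\sigma\cos\theta,\qquad\rho=\sin\sigma\sin\theta,\qquad\sigma\in(0,\pi),\ \theta\in[0,\pi].
\]
Then $\operatorname{int}D$ is the open square $(0,\pi)^2$, and $\partial D$ consists of $P_\pm$ and the arcs $\theta=0$, $\theta=\pi$. Since $h=d\sigma^2+\sin^2\sigma\,d\theta^2$, $\rho_\sigma/\rho=\cot\sigma$ and $\rho_\theta/\rho=\cot\theta$, equation \eqref{eq:w} reads
\begin{equation}\label{eq:polar}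
w_{\sigma\sigma}+4\cot\sigma\,w_\sigma+\frac{w_{\theta\theta}+3\cot\theta\,w_\theta}{\sin^2\sigma}+k(k+4)w=0 .
\end{equation}

Recall the Legendre polynomials $P_n(t)=\frac1{2^nn!}\frac{d^n}{dt^n}(t^2-1)^n$ and the Chebyshev polynomials of the second kind, $U_n(\cos\sigma)=\sin(n+1)\sigma/\sin\sigma$. Both have degree $n$ and the parity of $n$; $P_n(1)=1$, $U_n(1)=n+1$; $P_n$ has $n$ simple zeros in $(-1,1)$; and
\[
(1-t^2)P_n''-2tP_n'+n(n+1)P_n=0,\qquad(1-y^2)U_n''-3yU_n'+n(n+2)U_n=0 .
\]
Setting $t=1$, $y=1$ gives $P_n'(1)=\frac{n(n+1)}2$ and $U_n'(1)=\frac{n(n+1)(n+2)}3$. Hence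
\[
G(t)=\frac{2P_{k+1}'(t)}{(k+1)(k+2)},\qquad Z(y)=\frac{3\,U_{k+1}'(y)}{\lambda(\lambda^2-1)}
\]
are even polynomials of degree $k$ with $G(\pm1)=Z(\pm1)=1$. Differentiating the two equations for $n=k+1$ gives
\begin{equation}\label{eq:GZ}
(1-t^2)G''-4tG'+k(k+3)G=0,\qquad(1-y^2)Z''-5yZ'+k(k+4)Z=0 .
\end{equation}
For a function $Q(\cos\theta)$ one has $Q_{\theta\theta}+m\cot\theta\,Q_\theta=(1-t^2)Q''-(m+1)tQ'$. With $m=4$ this shows that $Z(\cos\sigma)$ solves \eqref{eq:polar}. With $m=3$ it shows that $\gamma(\theta)=G(\cos\theta)$ satisfies $\gamma''+3\cot\theta\,\gamma'=-k(k+3)\gamma$. Then $\sin^k\sigma\,\gamma(\theta)$ solves \eqref{eq:polar} as well, because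
\begin{align*}
(\sin^k\sigma)''+4\cot\sigma\,(\sin^k\sigma)'-k(k+3)\sin^{k-2}\sigma
&=k(k+3)\sin^{k-2}\sigma\,(\cos^2\sigma-1)-k\sin^k\sigma\\
&=-k(k+4)\sin^k\sigma .
\end{align*}
For $\varepsilon>0$ put
\begin{equation}\label{eq:family}
w=\sin^k\sigma\,\gamma(\theta)+\varepsilon Z(\cos\sigma)=(x^2+\rho^2)^{q}\,G\Bigl(\frac{x}{\sqrt{x^2+\rho^2}}\Bigr)+\varepsilon Z(y).
\end{equation}
Each monomial $t^{2m}$ of $G$ contributes $x^{2m}(x^2+\rho^2)^{q-m}$, so $w$ is a polynomial, even in $\rho$, and it solves \eqref{eq:w}. The first summand is positive on the arcs $\theta=0,\pi$ and negative on strips running from $P_+$ to $P_-$, but it vanishes at $P_\pm$, so for $\varepsilon=0$ the field $V$ has zeros. The second summand is positive at $P_\pm$ and repairs this. Dividing by $\sin^k\sigma$ separates the variables: on $\operatorname{int}D$,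
\[
w=\sin^k\sigma\cdot F,\qquad F(\sigma,\theta)=\gamma(\theta)+\varepsilon\zeta(\sigma),\qquad\zeta(\sigma)=\frac{Z(\cos\sigma)}{\sin^k\sigma}.
\]

\begin{example}[$k=4$]\label{ex:four}
Here $G=\frac18(21t^4-14t^2+1)$ and $Z=\frac1{35}(80y^4-48y^2+3)$, as substitution in \eqref{eq:GZ} confirms, and
\[
w=x^4-\tfrac32x^2\rho^2+\tfrac18\rho^4+\tfrac{\varepsilon}{35}(80y^4-48y^2+3).
\]
The critical points of $\gamma$ are at $t=1/\sqrt3,\,0,\,-1/\sqrt3$, with values $-\frac16,\frac18,-\frac16$. In terms of $Y=y^2$ we have $d\zeta/dY=(112Y-42)/35(1-Y)^3$, so the critical points of $\zeta$ are at $y=\sqrt{3/8},\,0,\,-\sqrt{3/8}$, with values $-\frac{48}{175},\frac3{35},-\frac{48}{175}$. Thus $F$ has a $3\times3$ grid of critical points: four minima at the corners, a maximum at the center, two saddles of value $-\frac16+\frac3{35}\varepsilon$, and two saddles of value $\frac18-\frac{48}{175}\varepsilon$. Take $\varepsilon=\frac14$ or $\varepsilon=\frac12$. Then $w>0$ on $\partial D$ because $1-\frac{48}{175}\varepsilon>0$, and no critical value is $0$. The field $\nabla F$ points out of $N$, so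 $\chi(N)$ is the number of extrema minus the number of saddles with negative value. For $\varepsilon=\frac14$ only the first pair of saddles is negative and $\chi(N)=4-2=2$: two strips. For $\varepsilon=\frac12$ we have $\frac{24}{175}>\frac18$, all four saddles are negative and $\chi(N)=0$: the strips have been joined by a bridge near each end, and $N$ is an annulus about the pole. This second field has eigenvalue $6$ and is homotopic to the Hopf field through nonvanishing fields, but it engenders an overtwisted structure.
\end{example}

For general $k$ we need the critical values of $\gamma$ and $\zeta$.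

\begin{lemma}\label{lem:gamma}
The function $\gamma$ has exactly $k-1$ critical points $\theta_1<\dots<\theta_{k-1}$ in $(0,\pi)$. They are nondegenerate, minima for odd $j$ and maxima for even $j$, and $\gamma(\theta_j)=(-1)^jm_j$ with $m_{k-j}=m_j$ and
\begin{equation}\label{eq:m}
1>m_1>m_2>\dots>m_q=\frac{2}{k+2}\binom kq2^{-k}\ge\frac{\sqrt2}{(k+2)\sqrt k}.
\end{equation}
\end{lemma}

\begin{proof}
By Rolle's theorem and the degrees, $G$ has $k$ simple zeros and $G'$ has $k-1$ simple zeros, all in $(-1,1)$. Since $\gamma'=-\sin\theta\,G'(\cos\theta)$, there are $k-1$ critical points. They cut $[0,\pi]$ into $k$ intervals of strict monotonicity. The $k$ zeros of $\gamma$ avoid the endpoints of these intervals, and each interval contains at most one, so each contains exactly one. Starting from $\gamma(0)=1$ we get $\gamma(\theta_j)=(-1)^jm_j$ with $m_j>0$. At $\theta_j$ the equation for $\gamma$ gives $\gamma''=-k(k+3)\gamma\neq0$, which yields nondegeneracy and the type. Since $G$ is even, $\theta_{k-j}=\pi-\theta_j$, $m_{k-j}=m_j$ and $\theta_q=\pi/2$.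

Let $E=G^2+\frac{(1-t^2)G'^2}{k(k+3)}$. By \eqref{eq:GZ},
\[
E'=2GG'+\frac{-2tG'^2+2G'\bigl(4tG'-k(k+3)G\bigr)}{k(k+3)}=\frac{6tG'^2}{k(k+3)},
\]
so $E$ is strictly increasing on $[0,1]$. As $E(1)=1$ and $E(\cos\theta_j)=m_j^2$, we obtain $1>m_1>\dots>m_q=|G(0)|$. The coefficient of $t^{k+2}$ in $(t^2-1)^{k+1}$ is $(-1)^q\binom{k+1}{q+1}=(-1)^q\frac{k+1}{q+1}\binom kq$. Differentiating $k+2$ times and dividing by $2^{k+1}(k+1)!$ gives $|P_{k+1}'(0)|=(k+1)\binom kq2^{-k}$, hence the value of $m_q$. Finally $\binom{2q}q4^{-q}\ge\frac1{2\sqrt q}$: equality holds for $q=1$, and passing from $q$ to $q+1$ multiplies the left side by $\frac{2q+1}{2q+2}$ and the right side by $\sqrt{q/(q+1)}$, which is smaller since $(2q+1)^2>4q(q+1)$.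
\end{proof}

\begin{lemma}\label{lem:zeta}
The function $\zeta$ tends to $+\infty$ at $0$ and $\pi$ and has exactly $k-1$ critical points $\sigma_1<\dots<\sigma_{k-1}$. They are nondegenerate, minima for odd $i$ and maxima for even $i$, and $\zeta(\sigma_i)=(-1)^i\zeta_i$ with
\begin{equation}\label{eq:zeta}
\zeta_i=\frac3{k+3}\cdot\frac1{\sin^k\sigma_i\,\sqrt{1+(\kappa^2-1)\sin^2\sigma_i}},\qquad\zeta_{k-i}=\zeta_i,\qquad\zeta_1>\dots>\zeta_q .
\end{equation}
Moreover $\sigma_q=\pi/2$, and for $i<q$ we have $\kappa\sigma_i\in(i\pi,i\pi+\frac\pi2)$ and $\tan\kappa\sigma_i=\kappa\tan\sigma_i$.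
\end{lemma}

\begin{proof}
The limits hold because $Z(\pm1)=1$. Differentiating $U_{k+1}(\cos\sigma)=\sin\lambda\sigma/\sin\sigma$ gives $U_{k+1}'(\cos\sigma)=a(\sigma)/\sin^3\sigma$ with $a=\sin\lambda\sigma\cos\sigma-\lambda\cos\lambda\sigma\sin\sigma$. Thus
\[
\zeta=\frac3{\lambda(\lambda^2-1)}\,\frac{a}{\sin^{\lambda+1}\sigma},\qquad a'=(\lambda^2-1)\sin\lambda\sigma\sin\sigma .
\]
The numerator of $\zeta'$ is
\begin{align*}
a'\sin\sigma-(\lambda+1)a\cos\sigma
&=(\lambda+1)\bigl[\lambda\sin\sigma(\sin\lambda\sigma\sin\sigma+\cos\lambda\sigma\cos\sigma)-\sin\lambda\sigma\bigr]\\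
&=(\lambda+1)\bigl[\lambda\sin\sigma\cos\kappa\sigma-\sin(\kappa\sigma+\sigma)\bigr]=(\lambda+1)B,
\end{align*}
where
\[
B=\kappa\sin\sigma\cos\kappa\sigma-\sin\kappa\sigma\cos\sigma,\qquad
\zeta'=\frac3{\lambda(\lambda-1)}\,\frac{B}{\sin^{\lambda+2}\sigma},\qquad
B'=-(\kappa^2-1)\sin\sigma\sin\kappa\sigma .
\]
So $B$ is strictly monotone on each interval $I_i=[\frac{i\pi}\kappa,\frac{(i+1)\pi}\kappa]$, $0\le i\le k$. We have $B(0)=B(\pi)=0$, and $B(\frac{i\pi}\kappa)=(-1)^i\kappa\sin\frac{i\pi}\kappa$ has sign $(-1)^i$ for $1\le i\le k$. Hence $B$ has no zero in $I_0\cup I_k$ other than $0$ and $\pi$, and exactly one zero $\sigma_i$ in the interior of $I_i$ for $1\le i\le k-1$. There $B'\ne0$, with $B'>0$ for odd $i$ and $B'<0$ for even $i$, which gives nondegeneracy and the type. Since $Z$ is even, $\zeta(\pi-\sigma)=\zeta(\sigma)$, so $\sigma_{k-i}=\pi-\sigma_i$ and $\sigma_q=\pi/2$.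

Let $\sigma=\sigma_i$. The equation $B=0$ says that $(\cos\kappa\sigma,\sin\kappa\sigma)=c\,(\cos\sigma,\kappa\sin\sigma)$ for a real number $c$. Then $|c|=(1+(\kappa^2-1)\sin^2\sigma)^{-1/2}$, and $c$ has the sign $(-1)^i$ of $\sin\kappa\sigma$. The addition formulas give $\sin\lambda\sigma=c\lambda\sin\sigma\cos\sigma$ and $\cos\lambda\sigma=c(\cos^2\sigma-\kappa\sin^2\sigma)$, so $a=c\lambda\kappa\sin^3\sigma$. With $\kappa=\lambda-1$ we get $\zeta(\sigma_i)=\frac{3c}{(\lambda+1)\sin^k\sigma_i}$, which is the formula in \eqref{eq:zeta}. Its right side is a decreasing function of $\sin\sigma_i$, and $\sigma_1<\dots<\sigma_q=\pi/2$. For $i<q$ we have $\cos\sigma_i>0$, so $\tan\kappa\sigma_i=\kappa\tan\sigma_i>0$, which places $\kappa\sigma_i$ in $(i\pi,i\pi+\frac\pi2)$.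
\end{proof}

\section{Counting critical points}\label{sec:count}

The critical points of $F$ are the points $(\sigma_i,\theta_j)$, $1\le i,j\le k-1$; we call $i$ the row and $j$ the column. With $\tau_i=\varepsilon\zeta_i$,
\begin{equation}\label{eq:values}
F(\sigma_i,\theta_j)=(-1)^jm_j+(-1)^i\tau_i .
\end{equation}
As $\varepsilon$ grows from $0$, a saddle in an odd row and an even column becomes negative when $\tau_i$ passes $m_j$; this builds a bridge between neighboring strips and lowers $\chi(N)$ by one. A saddle in an even row and an odd column becomes positive when $\tau_i$ passes $m_j$; this cuts a strip and raises $\chi(N)$ by one. We keep $\varepsilon$ in a range where only the two outer rows build bridges and nothing else changes: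
\begin{itemize}
\item[(C1)] $\tau_1<1$;
\item[(C2)] $\tau_1\neq m_j$ for all even $j$ with $2\le j\le k-2$;
\item[(C3)] $\tau_i<m_q$ for $2\le i\le k-2$.
\end{itemize}
If (C1) fails, then $w\le0$ at $(\sigma_1,0)\in\partial D$ while $w(P_+)>0$, so $V$ has a zero on the axis. If (C2) fails, then $V$ vanishes on the orbit over some $(\sigma_1,\theta_j)$. Condition (C3) excludes all events in the inner rows.

\begin{proposition}\label{prop:count}
Assume \textup{(C1)--(C3)} and let $p$ be the number of even $j$ with $2\le j\le k-2$ and $m_j<\tau_1$. Then $w$ is admissible, $N\neq\emptyset$, and $\chi(N)=q-2p$.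
\end{proposition}

\begin{proof}
At $P_\pm$ we have $w=\varepsilon>0$. By Lemma~\ref{lem:zeta} the minimum of $\zeta$ is $-\zeta_1$, so on the arcs $\theta=0,\pi$ we have $w=\sin^k\sigma\,(1+\varepsilon\zeta)\ge\sin^k\sigma\,(1-\tau_1)>0$ by (C1).

In $\operatorname{int}D$ the zeros of $w$ are those of $F$, and $dw=\sin^k\sigma\,dF$ at a zero. So we must show that no value \eqref{eq:values} is $0$. It vanishes only if $i+j$ is odd and $\tau_i=m_j$. For $2\le i\le k-2$ this is excluded by $\tau_i<m_q\le m_j$. For $i\in\{1,k-1\}$ the column $j$ would be even and $\tau_i=\tau_1$, which is excluded by (C2). So $w$ is admissible, and $N=\{F\le0\}$.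

The field $\nabla F$ points out of $N$ along $\partial N$. At $(\sigma_i,\theta_j)$ the Hessian of $F$ is diagonal with entries of signs $(-1)^{i+1}$ and $(-1)^{j+1}$, so the index of $\nabla F$ is $(-1)^{i+j}$. By Poincar\'e--Hopf, $\chi(N)$ is the sum of $(-1)^{i+j}$ over the critical points with negative value. Among $1,\dots,k-1$ there are $q$ odd and $q-1$ even numbers.
\begin{itemize}
\item $i,j$ odd: the value $-m_j-\tau_i$ is negative. The contribution is $q^2$, and $N\neq\emptyset$.
\item $i,j$ even: the value is positive. The contribution is $0$.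
\item $i$ even, $j$ odd: the value $\tau_i-m_j$ is negative by (C3). The contribution is $-q(q-1)$.
\item $i$ odd, $j$ even: the value $m_j-\tau_i$ is negative only for $i\in\{1,k-1\}$, by (C3), and then for $p$ values of $j$. The two rows are distinct for $k\ge4$, and for $k=2$ there is no even $j$ and $p=0$. The contribution is $-2p$.
\end{itemize}
The sum is $q-2p$.
\end{proof}

To make $p$ large we must raise $\tau_1$ above $m_2$, the largest of the maxima of $\gamma$ in $(0,\pi)$, while $\tau_2=\tau_1\zeta_2/\zeta_1$ stays below $m_q$, the smallest of all the $m_j$. This is possible because $m_q$ decays only like a power of $k$, whereas the factor $\sin^{-k}\sigma_i$ in \eqref{eq:zeta} makes $\zeta_2/\zeta_1$ exponentially small.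

\begin{lemma}\label{lem:ineq}
For even $k\ge4$ we have $m_2\,\zeta_2<m_q\,\zeta_1$.
\end{lemma}

\begin{proof}
For $k=4$ we have $q=2$, and the claim is $\zeta_2<\zeta_1$. Let $k\ge6$. Then $\sigma_1<\sigma_2<\pi/2$, and \eqref{eq:zeta} gives $\zeta_2/\zeta_1<(\sin\sigma_1/\sin\sigma_2)^k$. By Lemma~\ref{lem:zeta}, $\kappa\sigma_1<\frac{3\pi}2$. Also $\kappa\sigma_2\in(2\pi,\frac{5\pi}2)$ and $\tan\kappa\sigma_2=\kappa\tan\sigma_2>\kappa\sigma_2>2\pi$, so
\[
\kappa\sigma_2>2\pi+\arctan2\pi=\frac{5\pi}2-\arctan\frac1{2\pi}>\frac{5\pi}2-\frac1{2\pi}>7.69 .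
\]

\emph{The case $k=6$, $\kappa=7$.} From $\sin r>r-r^3/6$ we get $\sin\frac\pi{14}>0.222$, so $\sin^2\sigma_1<\sin^2\frac{3\pi}{14}=\frac12(1-\sin\frac\pi{14})<0.389$. From $0<\pi-2\sigma_2<\pi-2\cdot\frac{7.69}7<0.945$ and $\cos r>1-r^2/2$ we get $\sin^2\sigma_2=\frac12(1+\cos(\pi-2\sigma_2))>0.775$. Hence $\zeta_2/\zeta_1<(0.389/0.775)^3<0.13$. The bound $m_2<1$ is too weak here. With $X=t^2\in[0,1]$ we have $448\,G=3003X^3-3465X^2+945X-35$. The quadratic $3003X^2-3465X+945$ is at least $945-\frac{3465^2}{4\cdot3003}>-55$, so
\[
448\bigl(G+\tfrac12\bigr)=X(3003X^2-3465X+945)+189\ge-55+189>0 .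
\]
Thus $m_2<m_1<\frac12$, and $m_2\zeta_2/\zeta_1<0.065<\frac{35}{448}=m_3$.

\emph{The case $k\ge8$, $\kappa\ge9$.} For $0<a<1$ the function $\sin(ar)/\sin r$ is increasing on $(0,\frac\pi2)$: its logarithmic derivative is $r^{-1}(ar\cot ar-r\cot r)$, and $r\cot r$ is decreasing. With $a=\frac{3\pi}{2\cdot7.69}$ and $r=7.69/\kappa\le7.69/9$,
\[
\frac{\sin\sigma_1}{\sin\sigma_2}<\frac{\sin(3\pi/2\kappa)}{\sin(7.69/\kappa)}\le\frac{\sin(\pi/6)}{\sin(7.69/9)}<\frac{0.5}{0.75}=\frac23 ,
\]
where $\sin(7.69/9)>\sin0.854>0.854-0.854^3/6>0.75$. By \eqref{eq:m} and $m_2<1$ it suffices to show $(\frac23)^k\le\frac{\sqrt2}{(k+2)\sqrt k}$. For $k=8$ this reads $\frac{256}{6561}\le\frac1{20}$, which is true. Passing from $k$ to $k+2$ multiplies the left side by $\frac49$ and the right side by $\frac{k+2}{k+4}\sqrt{\frac k{k+2}}\ge\frac{10}{12}\sqrt{\frac8{10}}>\frac49$.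
\end{proof}

\begin{corollary}\label{cor:exist}
Let $q\ge1$, and let $n$ be an integer such that either
\begin{itemize}
\item[(a)] $n=q$, or
\item[(b)] $n=2-q+4\ell$ for an integer $\ell\ge0$ with $2\ell+2\le q$.
\end{itemize}
Then there is a nonvanishing $X_1$-invariant vector field $V$ with polynomial coefficients such that $\operatorname{curl}V=(2q+2)V$, the positive contact structure $\xi_V$ is overtwisted, and $\mathcal H(V)=-n$.
\end{corollary}

\begin{proof}
Let $k=2q$. By Proposition~\ref{prop:field}, Lemma~\ref{lem:ot}, Proposition~\ref{prop:hopf} and Proposition~\ref{prop:count}, it suffices to find $\varepsilon>0$ satisfying (C1)--(C3) with $q-2p=n$. Any positive value of $\tau_1=\varepsilon\zeta_1$ can be prescribed.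

(a) Take $\tau_1<m_q$. Since $\tau_i\le\tau_1<m_q\le m_j<1$ for all $i,j$, the three conditions hold and $p=0$.

(b) By \eqref{eq:m} and Lemma~\ref{lem:ineq}, $m_{2\ell+2}<m_{2\ell+1}$ and $m_{2\ell+2}\le m_2<m_q\zeta_1/\zeta_2$. So we can take
\[
m_{2\ell+2}<\tau_1<\min\{m_{2\ell+1},\ m_q\zeta_1/\zeta_2\}.
\]
Then $\tau_1<m_1<1$, and $\tau_1$ lies strictly between two consecutive terms of $m_1>\dots>m_q$, so (C1) and (C2) hold. For $2\le i\le k-2$ we have $\tau_i\le\tau_2=\tau_1\zeta_2/\zeta_1<m_q$, which is (C3). Since $m_j=m_{k-j}$, the inequality $m_j<\tau_1$ holds exactly when $2\ell+2\le j\le k-2\ell-2$. This range contains $p=q-1-2\ell$ even numbers, and $q-2p=2-q+4\ell$.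
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.65]
\foreach \x in {1,3,5}
  \fill[gray!35,rounded corners=4pt] (\x-0.4,0.55) rectangle (\x+0.4,5.45);
\fill[gray!35,rounded corners=4pt,even odd rule]
  (8.6,0.55) rectangle (13.4,5.45)
  (9.45,1.45) rectangle (10.55,4.55)
  (11.45,1.45) rectangle (12.55,4.55);
\foreach \z in {0,8} {
  \draw (\z,0) rectangle (\z+6,6);
  \node[below] at (\z+3,0) {$\theta$};
  \node[left] at (\z,3) {$\sigma$};
  \foreach \x in {1,...,5} \foreach \y in {1,...,5}
    \fill (\z+\x,\y) circle (2pt);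
}
\end{tikzpicture}
\caption{The region $N=\{w\le0\}$ (shaded, schematic) in the interior of the hemisphere, drawn as the square $(0,\pi)^2$, for degree $k=6$ and eigenvalue $8$. Dots are the critical points of $F=\gamma(\theta)+\varepsilon\zeta(\sigma)$. Left: small $\varepsilon$; three disks, $\chi(N)=3$, Hopf invariant $-3$. Right: larger $\varepsilon$; bridges in the top and bottom rows give a disk with two holes, $\chi(N)=-1$, Hopf invariant $1$.}
\label{fig:N}
\end{figure}

\begin{remark}
The shape of $N$ in the two extreme cases is shown in Figure~\ref{fig:N}. Every component of $N$ contains a minimum of $F$, which lies in an odd row and an odd column. The minima in one odd column are joined in $N$, because $F\le-m_j+\tau_2<0$ on that column between $\sigma_1$ and $\sigma_{k-1}$ (for $k=2$ there is a single minimum). In case (a) the even columns, where $F\ge m_j-\tau_1>0$, separate the odd ones. So $N$ has $q$ components, each planar with $\chi\le1$, and $\chi(N)=q$ makes all of them disks. In case (b) with $\ell=0$ we have $F\le m_2-\tau_1<0$ on the first row between $\theta_1$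 and $\theta_{k-1}$. So $N$ is a connected planar surface with $\chi(N)=2-q$, a disk with $q-1$ holes.
\end{remark}

\section{Proofs of the main theorems}\label{sec:proofs}

\subsection*{Positive overtwisted structures}
Let $\xi$ be positive and overtwisted, $H=\mathcal H(\xi)$ and $n=-H$. Let $\ell\ge\max\{0,\frac{n-1}2\}$ be an integer and put $q=2-n+4\ell$. The condition $2\ell\ge n-1$ is equivalent to $q\ge2\ell+1$; in particular $q\ge1$. If $q\ge2\ell+2$, then case (b) of Corollary~\ref{cor:exist} applies. If $q=2\ell+1$, then $n=2-q+4\ell=q$ and case (a) applies. Either way we obtain a field $V$ with $\xi_V$ positive overtwisted, $\mathcal H(\xi_V)=H$, and eigenvalue $2q+2=6+2H+8\ell$. If $H\le-1$, case (a) with $q=n$ gives such a field with eigenvalue $2n+2=2-2H$. By \eqref{eq:classif}, $\xi_V$ is isotopic to $\xi$. This proves the first assertion of Theorem~\ref{thm:B}. It also proves Theorem~\ref{thm:A} for positive $\xi$, because a diffeomorphism isotopic to the identity preserves orientation, and the fields of Corollary~\ref{cor:exist} are polynomial and invariant under the rotations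 fixing the great circle $A$.

\subsection*{Positive tight structures}
The Hopf field satisfies $\operatorname{curl}R=2R$ and engenders the standard tight structure. By Theorem~\ref{thm:El92} every positive tight structure is isotopic to $\xi_R$.

\subsection*{Negative structures}
Let $S(z_1,z_2)=(z_1,\bar z_2)$, an orientation-reversing linear isometry with $S^{-1}=S$ that commutes with the flow of $X_1$. Let $\xi$ be a negative contact structure. Then $S(\xi)$ is positive, and it is overtwisted if and only if $\xi$ is, since the definition of an overtwisted disk does not involve the orientation. By the two cases above, $S(\xi)=\Psi(\xi_V)$ for an orientation-preserving diffeomorphism $\Psi$ and a nonvanishing field $V$ with $\operatorname{curl}V=\lambda V$, $\lambda>0$; if $\xi$ is overtwisted, infinitely many $\lambda$ are possible. Put $\alpha=V^\flat$ and $V'=S_*V$, so that $V'^\flat=S^*\alpha$ and $\xi_{V'}=S(\xi_V)$. An orientation-reversing isometry anticommutes with the Hodge star, so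
\[
*d(S^*\alpha)=*S^*d\alpha=-S^*({*}d\alpha)=-\lambda\,S^*\alpha .
\]
Thus $\operatorname{curl}V'=-\lambda V'$, the field $V'$ has no zeros, and it is polynomial and $X_1$-invariant with $V$. Finally $\xi=S\Psi(\xi_V)=(S\Psi S)(\xi_{V'})$, and $S\Psi S$ preserves orientation. This completes the proofs of Theorems~\ref{thm:A} and~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Beltrami representatives for homotopy classes of contact structures},
\texttt{https://mat.univie.ac.at/\textasciitilde{}branding/workshop/slobodeanu-2022.pdf}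

\bibitem{El89}
Eliashberg, \emph{Classification of overtwisted contact structures on 3-manifolds}, Invent. Math. 98, 1989.

\bibitem{El92}
Eliashberg, Ann. Inst. Fourier 42, 1992.

\end{thebibliography}
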